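# Labeled quadrangles and small $K_k$-minimal graphs of minimum degree $(k-1)^2$

## 1. A hub joined to a labeled symplectic quadrangle

Throughout, graphs are finite and simple, $k\ge 3$ is an integer, and a *coloring* of a graph is a coloring of its edges with red and blue. As usual, $R(a,b)$ is the least $n$ such that every coloring of $K_n$ contains a red $K_a$ or a blue $K_b$. We put
$$q:=R(k-1,k).$$
Exchanging the colors does not change this number. For instance, when $k=3$ we have $q=R(2,3)=3$: a coloring of a triangle either has a red edge or is an all-blue triangle.

We start with a piece of finite geometry. Let $s$ be a power of $2$, and equip $\mathbb F_s^4$ with a nondegenerate alternating form $\langle\cdot,\cdot\rangle$, so $\langle x,x\rangle=0$ for all $x$. A *point* is a 1-dimensional subspace. A *line* is a 2-dimensional subspace on which the form vanishes identically (a totally isotropic subspace). Two points are *collinear* if some line contains both; for distinct points this means that they are orthogonal. Let $Y$ be the set of points. We need four facts.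

- The number of points is $n:=|Y|=(s^4-1)/(s-1)=(s+1)(s^2+1)$.
- Each line contains $s+1$ points. Each point $p$ lies on $s+1$ lines: a line through $p$ lies in the 3-dimensional space $p^\perp$, and conversely any 2-dimensional subspace between $p$ and $p^\perp$ is totally isotropic, so the lines through $p$ correspond to the $s+1$ one-dimensional subspaces of the 2-dimensional space $p^\perp/p$. Double counting incident pairs, the number of lines is also $n$.
- Two distinct points lie on at most one line, because they span a 2-dimensional space.
- Any set of at least two pairwise collinear points lies on one line. Indeed the points are pairwise orthogonal, so they span a totally isotropic subspace $W$; since $W\subseteq W^\perp$ we get $\dim W\le 4-\dim W$, so $\dim W=2$, and $W$ is a line containing all of them.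

The last fact is the one we shall keep using; call it
$$\text{pairwise collinear points lie on a common line.}\tag{1}$$

**Example.** Let $s=2$. Take the subsets of $\{1,\dots,6\}$ of even size, with symmetric difference as addition, modulo complementation. This is a vector space over $\mathbb F_2$ with $32/2=16$ elements, so of dimension $4$. The rule $\langle A,B\rangle=|A\cap B| \bmod 2$ does not change when $B$ is replaced by its complement, because $|A|$ is even; it is alternating for the same reason; it is nondegenerate, since $\langle\{a,b\},\{b,c\}\rangle=1$. The $15$ nonzero classes are represented by the $15$ two-element subsets. Distinct pairs are orthogonal exactly when they are disjoint, and a line consists of two disjoint pairs together with their sum, which is the class of the third pair. So points are pairs, lines are partitions of $\{1,\dots,6\}$ into three pairs, and (1) says that pairwise disjoint pairs always fit into one such partition.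

Now label. For each line $\ell$ choose a map $\lambda_\ell:\ell\to[q]=\{1,\dots,q\}$; the same point may get different labels on different lines. Let $\Theta_\ell$ be the graph on the point set $\ell$ in which $y\sim y'$ if and only if $\lambda_\ell(y)\ne\lambda_\ell(y')$. So $\Theta_\ell$ is a complete multipartite graph with at most $q$ classes. (If $\ell$ has three points labeled $1,1,2$, then $\Theta_\ell$ is a path with two edges.) Finally, let $A$ be the graph with vertex set $Y\cup\{w\}$ whose edges are all edges of all the $\Theta_\ell$, together with all edges from the *hub* $w$ to $Y$.

Here is what $A$ is for. With well chosen labels and $s$ of order $q\ln q$, every coloring of $A$ will contain a monochromatic $K_k$. Yet by (1) every clique of $A-w$ with at least two vertices lives on a single line. Playing these two properties against each other, we shall cut out of $A$ a graph $G$ with about $q^3$ vertices, up to a factor polynomial in $k$, and two edges $wu,wu'$ that receive different colors in every coloring of $G$ without a monochromatic $K_k$. Such a $G$ is a cheap component from which colorings can be forced on other graphs, and that decides a question about minimal graphs.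

## 2. $K_k$-minimal graphs and the number $S(K_k)$

Write $H\to G$ if every coloring of $H$ contains a monochromatic copy of $G$.

**Definition.** A graph $H$ is *$G$-minimal* if $H\to G$ but $H'\not\to G$ for every proper subgraph $H'$ of $H$. Let $s(G)$ be the least $s$ such that some $G$-minimal graph has a vertex of degree $s$. Let $S(G)$ be the least positive integer $v$ such that there is a $G$-minimal graph $F$ with exactly $v$ vertices and minimum degree $\delta(F)=s(G)$.

Let $R(G)$ be the least $n$ with $K_n\to G$, so $R(K_k)=R(k,k)$. It is known that $s(K_k)=(k-1)^2$ and that $S(G)\ge R(G)$. The paper "The Minimum Degree of Ramsey-Minimal Graphs" (http://math.mit.edu/~fox/paper-foxlin.pdf) contains the conjecture that $S(K_k)=2^{\Omega(k^2)}$: there is an absolute constant $c>0$ with $S(K_k)\ge 2^{ck^2}$ for all sufficiently large $k$. In plain words: must a $K_k$-minimal graph that attains the smallest possible minimum degree be enormous? We shall prove that the conjecture is false.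

A *good coloring* is one with no monochromatic $K_k$, and a *good graph* is one that has a good coloring, that is, $H\not\to K_k$. Subgraphs of good graphs are good, and the *complement* of a good coloring (swap the two colors) is good.

**Theorem 1.** For all $k\ge 3$,
$$2^{k/2}\le R(K_k)\le S(K_k)\le 3\cdot 10^4\,k^7\,R(k-1,k)^3\le 60\,k^7\,2^{6k}.$$
Hence $S(K_k)=2^{\Theta(k)}$ and $S(K_k)\le R(K_k)^{3+o(1)}$. In particular, for every $c>0$ we have $S(K_k)<2^{ck^2}$ for all large $k$, so the conjecture is false.

**Theorem 2.** Let $M:=(18kq)^3$. Let $B$ be a graph with at least one edge and let $\chi$ be a good coloring of $B$. There is a good graph $B^*$ containing $B$ as an induced subgraph, with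
$$|V(B^*)|\le |V(B)|+9M(e(B)-1),$$
such that every good coloring of $B^*$ restricts on $B$ to $\chi$ or to its complement. Moreover $\chi$ itself extends to a good coloring of $B^*$.

We use two textbook bounds: Erdős's bound $R(K_k)\ge 2^{k/2}$, and the Erdős–Szekeres bound $R(a,b)\le\binom{a+b-2}{a-1}$, which gives
$$q\le\binom{2k-3}{k-2}\le 2^{2k-3}.\tag{2}$$

## 3. Pulling back colorings, and the cases $k=2$ and $k=3$

The following tool shows that graphs of small chromatic number are good.

**Lemma 1.** If $K_m$ is good, then every graph with a proper vertex coloring in $m$ classes is good.

**Proof.** Let $p:V(H)\to V(K_m)$ be a proper vertex coloring, and give the edge $xy$ of $H$ the color of $p(x)p(y)$ in a good coloring of $K_m$. A clique of $H$ maps injectively to a clique of $K_m$ with the same colors, so no $K_k$ of $H$ is monochromatic. $\square$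

Now the small cases, by hand. For $k=2$, a graph arrows $K_2$ as soon as it has an edge, so the only $K_2$-minimal graph is $K_2$; thus $s(K_2)=1=(2-1)^2$ and $S(K_2)=2$.

For $k=3$ we have $s(K_3)=4$. The graph $K_6$ arrows $K_3$. It is $K_3$-minimal: $K_6$ minus an edge $xy$ has a proper vertex coloring with five classes ($x$ and $y$ share one), and $K_5$ is good (a red 5-cycle and its complement, a blue 5-cycle), so Lemma 1 applies. But $\delta(K_6)=5$, so $K_6$ does not witness $S(K_3)$, and every other graph on at most six vertices is contained in $K_6$ minus an edge and is good.

Seven vertices do not suffice either. Suppose $F$ is $K_3$-minimal on seven vertices. Then $F$ does not contain $K_6$, since $K_6$ would be a proper subgraph that arrows $K_3$. So no single vertex meets all edges of the complement of $F$, and hence the complement contains two disjoint edges or a triangle (pairwise intersecting edges form a star or a triangle). Two disjoint non-edges of $F$ give five classes of sizes $2,2,1,1,1$; an independent triple gives five classes of sizes $3,1,1,1,1$. In both cases $F$ is good by Lemma 1, a contradiction. So $S(K_3)\ge 8>R(K_3)=6$.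

## 4. A grid neighborhood: Theorem 2 implies a small minimal graph

What must the neighborhood of a vertex of degree $(k-1)^2$ look like? Let $v$ be any vertex of a $K_k$-minimal graph $F$, with neighborhood $N(v)$, and take a good coloring of the proper subgraph $F-v$. Choose a maximal family of vertex-disjoint red copies of $K_{k-1}$ inside $N(v)$, color the edges from $v$ to these copies blue, and all other edges at $v$ red. A red $K_k$ through $v$ would need a red $K_{k-1}$ in $N(v)$ disjoint from the family, contradicting maximality. If the family has at most $k-2$ members, then a blue $K_k$ through $v$ would need $k-1$ vertices from at most $k-2$ red cliques, hence two vertices in one red clique, which are joined in red. So the coloring would be good, contradicting $F\to K_k$. The family therefore has at least $k-1$ members, and $\deg(v)\ge (k-1)^2$.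

This proves the lower bound $s(K_k)\ge (k-1)^2$, and it says more. If $\deg(v)=(k-1)^2$, then in *every* good coloring of $F-v$ the set $N(v)$ splits into $k-1$ red copies of $K_{k-1}$ and, by symmetry, into $k-1$ blue ones. The obvious coloring with this property is a grid. We now show that forcing the grid coloring is enough.

Let $N=\{(a,b):1\le a,b\le k-1\}$, let $B$ be the complete graph on $N$, and let $\chi$ color the edge $(a,b)(a',b')$ red if $a=a'$ and blue if $a\ne a'$. A red clique lies in one *group* $\{(a,b):b\in[k-1]\}$, and a blue clique has at most one vertex in each group; so monochromatic cliques have at most $k-1$ vertices and $\chi$ is good. Let $H=B^*$ be the graph that Theorem 2 gives for $B$ and $\chi$, and let $F_0$ be $H$ plus one new vertex $v$ adjacent exactly to $N$.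

**Step A: $F_0\to K_k$.** This step produces a graph that arrows $K_k$. Suppose $F_0$ has a good coloring. Its restriction to $H$ is good, so by Theorem 2, after possibly swapping colors everywhere, it equals $\chi$ on $N$. If $v$ is joined in red to all of some group, then $v$ and this group form a red $K_k$. Otherwise each of the $k-1$ groups contains a vertex joined to $v$ in blue; these $k-1$ vertices lie in different groups, so they form a blue $K_{k-1}$, and together with $v$ a blue $K_k$. Both cases are contradictions.

**Step B: a minimal subgraph with the right minimum degree.** This step passes to a minimal graph without losing $v$. Let $F\subseteq F_0$ be a $K_k$-minimal subgraph. Since $F_0-v=H$ is good, $F$ is not contained in $H$, so $v\in V(F)$, and $\deg_F(v)\le|N|=(k-1)^2$. Every vertex of the $K_k$-minimal graph $F$ has degree at least $s(K_k)=(k-1)^2$. Hence $\delta(F)=(k-1)^2=s(K_k)$, and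
$$S(K_k)\le |V(F)|\le |V(F_0)|\le 1+(k-1)^2+9M\binom{(k-1)^2}{2}.\tag{3}$$

So everything rests on Theorem 2, with its small $M$. To force $\chi$ we want gadgets that transmit "equal" or "different" from one edge to another.

## 5. Splitting a vertex of $K_6$, and the clique that gets lost

Here is a natural way to force two edges to differ. Take a graph with $A\to K_k$, an edge $wy$ in it, and split $y$ into two vertices $u,u'$, both joined to $w$, which share out the remaining edges at $y$. Suppose the resulting graph $G$ is good. If a good coloring of $G$ gave $wu$ and $wu'$ the same color, we could glue $u$ and $u'$ back together and get a coloring of $A$, hence a monochromatic $K_k$ in $A$. We would like to say that this $K_k$ was already present in $G$.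

Try this with $k=3$ and $A=K_6$ on $\{w,y,a,b,c,d\}$. Let $u$ be joined to $w,a,b$ and $u'$ to $w,c,d$. Color red the 5-cycle $w,a,c,b,d$, that is $wa,ac,cb,bd,dw$, and color blue the other edges $wb,wc,ab,ad,cd$ on these five vertices. Color $wu$, $ub$, $wu'$, $u'c$ red and $ua$, $u'd$ blue. The triangles at $u$ are $uwa$ ($ua$ blue, $uw$ red), $uwb$ ($wb$ blue, $uw$ red), $uab$ ($ua$ blue, $ub$ red). Those at $u'$ are $u'wc$ ($wc$ blue, $u'w$ red), $u'wd$ ($u'd$ blue, $u'w$ red), $u'cd$ ($u'd$ blue, $u'c$ red). None is monochromatic, so this is a good coloring of $G$ in which $wu$ and $wu'$ have the same color.

Where did the argument stop? After gluing, the triangle $ybc$ is red: $yb$ comes from $u$, $yc$ comes from $u'$, and $bc$ is red. This triangle uses one edge from each side of the split, so it has no counterpart in $G$.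

What we need is a graph that arrows $K_k$ but can be cut at a vertex in such a way that no $K_k$ takes edges from both sides. Property (1) provides this. If each side of the cut consists of whole lines, then a clique, being on one line, lies on one side. Two variations show what is needed. If we used the points and lines of a projective plane, any two points would be collinear, three points off a common line would be pairwise collinear, and (1) would fail. If we used pairwise disjoint lines, (1) would be safe, but the graph would be a union of $(q+1)$-colorable pieces sharing only $w$, and we show next that such a graph is good. The quadrangle keeps (1), and its lines overlap enough to arrow.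

## 6. $(q+1)$-colorable graphs are good

A line together with the hub, that is $\Theta_\ell$ plus $w$, has a proper vertex coloring with $q+1$ classes: the $q$ labels and the class $\{w\}$. We need to know that one line is harmless.

**Lemma 2.** $K_{q+1}$ is good. Consequently every $(q+1)$-colorable graph is good.

**Proof.** The all-blue $K_{k-1}$ has no red $K_{k-1}$ and no blue $K_k$, so $q\ge k$. By definition of $q$ there is a coloring of $K_{q-1}$ with no red $K_{k-1}$ and no blue $K_k$. It has at least $k-1$ vertices, so it is not entirely red; let $ab$ be a blue edge. Add two vertices $a',b'$, where $a'$ is joined to all vertices other than $a,b,b'$ as $a$ is, and $b'$ to all vertices other than $a,b,a'$ as $b$ is. Color $a'b$, $ab'$, $a'b'$ blue and $aa'$, $bb'$ red. This colors $K_{q+1}$.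

A blue clique contains at most one of $a,a'$ and at most one of $b,b'$. Replacing $a'$ by $a$ and $b'$ by $b$ turns it into a blue clique of the original coloring of the same size, so it has at most $k-1$ vertices. A red clique cannot meet both $\{a,a'\}$ and $\{b,b'\}$, since all edges between these two sets are blue. So, after deleting at most one vertex and possibly replacing $a'$ by $a$ or $b'$ by $b$, it becomes a red clique of the original coloring, which has at most $k-2$ vertices; so it has at most $k-1$. Hence the coloring is good, and the second statement follows from Lemma 1. $\square$

For $k=3$, $q=3$, the construction starts from a single blue edge $ab$ and gives $K_4$ with the blue 4-cycle $a,b,a',b'$ and the two red diagonals $aa',bb'$.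

## 7. Labels that survive every two-coloring of the points

From now on let $s$ be the power of $2$ with
$$4q\ln(16q)\le s<8q\ln(16q);\tag{4}$$
an interval $[x,2x)$ with $x\ge 1$ contains exactly one power of $2$.

The purpose of this section is to choose labels so that, no matter how the edges from $w$ to the points are colored, some line sees all labels within one color.

**Lemma 3.** There are labelings $\lambda_\ell:\ell\to[q]$, one for each line $\ell$, such that for every $f:Y\to\{\text{red},\text{blue}\}$ there are a line $\ell$ and a color $\gamma$ for which $\{y\in\ell:f(y)=\gamma\}$ receives all $q$ labels under $\lambda_\ell$.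

**Proof.** Choose all labels $\lambda_\ell(y)$, over all incident pairs $y\in\ell$, independently and uniformly from $[q]$. Since one of the two color classes of $f$ has at least $n/2$ points, it suffices that with positive probability every $Y'\subseteq Y$ with $|Y'|\ge n/2$ has a line $\ell$ such that $\ell\cap Y'$ receives all labels.

Fix $Y'$. Call $\ell$ *rich* if $|\ell\cap Y'|\ge (s+1)/4$, and let $\rho$ be the number of rich lines. Each point lies on $s+1$ lines, so
$$\frac{(s+1)n}{2}\le (s+1)|Y'|=\sum_\ell|\ell\cap Y'|\le \rho(s+1)+(n-\rho)\frac{s+1}{4}.$$
Dividing by $s+1$ gives $n/2\le \rho+(n-\rho)/4$, that is, $\rho\ge n/3$. A given label is missing on $\ell\cap Y'$, for $\ell$ rich, with probability at most $(1-1/q)^{(s+1)/4}$. So some label is missing with probability at most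
$$q\left(1-\frac1q\right)^{(s+1)/4}\le q\,e^{-(s+1)/(4q)}\le q\cdot\frac1{16q}=\frac1{16},$$
by (4). Labels on different lines are independent, so all rich lines fail with probability at most $16^{-\rho}\le 16^{-n/3}=2^{-4n/3}$. There are at most $2^n$ sets $Y'$, so the probability that some $Y'$ fails on all lines is at most $2^{n-4n/3}<1$. $\square$

Fix such labelings, and let $\ell_1,\dots,\ell_n$ be the lines in some order. Let $A_i$ have vertex set $\{w\}\cup\ell_1\cup\dots\cup\ell_i$, all edges of $\Theta_{\ell_1},\dots,\Theta_{\ell_i}$, and all edges from $w$ to the other vertices. Then $A_n=A$.

**Claim.** $A_n\to K_k$.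

**Proof.** Given a coloring, let $f(y)$ be the color of $wy$, and take $\ell,\gamma$ from Lemma 3. Choose points of $\ell$ with labels $1,\dots,q$ and $f=\gamma$. Having distinct labels, they form a $K_q$ in $\Theta_\ell$, and all of them are joined to $w$ in color $\gamma$. Since $q=R(k-1,k)$, this $K_q$ contains a $K_{k-1}$ in color $\gamma$, which with $w$ is a monochromatic $K_k$, or a $K_k$ in the other color. $\square$

## 8. The one gluing that makes the graph arrow

**Lemma 4.** There is a good graph $G$ with $|V(G)|\le M=(18kq)^3$ containing vertices $w,u,u'$ with $wu,wu'\in E(G)$ and $uu'\notin E(G)$, such that in every good coloring of $G$ the edges $wu$ and $wu'$ have different colors.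

The idea is to build $A$ line by line, and the critical line point by point. The first graph is good and the last one is not, so a single gluing of two vertices is to blame; $G$ is the graph just before it.

**Step 1: find the critical line.** $A_1$ is good by Lemma 2, being $(q+1)$-colorable, while $A_n\to K_k$. Let $i\ge 2$ be minimal with $A_i\to K_k$. Then $A_{i-1}$ is good.

**Step 2: glue the critical line one point at a time.** We interpolate between "$A_{i-1}$ and the line $\ell_i$ side by side" and $A_i$. Write $\ell_i=\{y_1,\dots,y_{s+1}\}$. For $0\le j\le s+1$, let $A^{(j)}$ be obtained from $A_{i-1}$ by adding a copy of $\Theta_{\ell_i}$ on vertices $y_1',\dots,y_{s+1}'$, called the *unit*, all adjacent to $w$. Here, for $t\le j$, the vertex $y_t'$ is identified with the vertex $y_t$ of $A_{i-1}$ whenever that vertex exists in $A_{i-1}$; all other $y_t'$ are new vertices.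

At one end, $A^{(s+1)}=A_i\to K_k$. At the other end, $A^{(0)}$ is good: it is the union of the good graph $A_{i-1}$ and the $(q+1)$-colorable, hence good, graph formed by $w$ and the unit. These share only the vertex $w$, so every clique lies in one of them, and good colorings of the two parts combine to a good coloring.

**Step 3: define $G,u,u'$.** Let $j\ge 1$ be minimal with $A^{(j)}\to K_k$, and put $G:=A^{(j-1)}$, which is good. The vertex $y_j$ is in $A_{i-1}$, since otherwise nothing is glued at stage $j$ and $A^{(j)}\cong A^{(j-1)}$. Let $u:=y_j\in V(A_{i-1})$, and let $u':=y_j'$, which is a new vertex of $G$. Both are adjacent to $w$. The neighbors of $u'$ are $w$ and some of the unit vertices $y_t'$ with $t\ne j$, and none of these is $u$; so $uu'\notin E(G)$. The graph $A^{(j)}$ arises from $G$ by identifying $u$ and $u'$.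

**Step 4: no clique of $A^{(j)}$ mixes the two sides.** This is the statement that failed for $K_6$. Let $\pi$ map each vertex of $A^{(j)}$ other than $w$ to its point; in particular $\pi(y_t')=y_t$. (For $t>j$ there may be two vertices over the point $y_t$.) Every edge not at $w$ joins vertices over two distinct collinear points, since it comes from some $\Theta_\ell$. It belongs to $A_{i-1}$ if the line through these points is one of $\ell_1,\dots,\ell_{i-1}$, and to the unit if that line is $\ell_i$. It never belongs to both, because two points lie on at most one line.

Let $Q$ be a clique of $A^{(j)}-w$ with $|Q|\ge 2$. The points of $\pi(Q)$ are distinct and pairwise collinear, so by (1) they lie on one line. This line contains the two points under an edge, so it is $\ell_h$ for some $h\le i$. If $h<i$, all edges of $Q$ are in $A_{i-1}$; if $h=i$, all are in the unit. Now take a $K_k$ in $A^{(j)}$. Without $w$ (if it contains $w$) it still has at least $k-1\ge 2$ vertices. Since $w$ is adjacent to everything, we conclude: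
$$\text{every } K_k \text{ of } A^{(j)} \text{ lies entirely in } A_{i-1} \text{ or entirely in } \{w\}\cup\text{unit}.\tag{5}$$

**Step 5: the edges $wu$, $wu'$ differ.** Suppose some good coloring of $G$ gives $wu$ and $wu'$ the same color. We transfer it to $A^{(j)}$, and must check that identifying $u$ with $u'$ merges no other pair of edges. A second pair $xu,xu'$ would need a common neighbor $x\ne w$ of $u$ and $u'$. Since $x\sim u'$, the vertex $x$ is in the unit, over some point $y_t$ with $t\ne j$. Since $x\sim u$ and $u$ is not a vertex of the unit of $G$, the edge $xu$ is in $A_{i-1}$. But the line through $y_t$ and $y_j$ is $\ell_i$, so $A_{i-1}$ has no edge over these two points, a contradiction. Hence only $wu$ and $wu'$ are merged; they have equal colors, and the transferred coloring is well defined.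

Take any $K_k$ in $A^{(j)}$. By (5) it lies in $A_{i-1}$ or in $\{w\}\cup$ unit. Each of these two graphs sits unchanged inside $G$, with the glued vertex read as $u$ in the first case and as $u'$ in the second. So the $K_k$ corresponds to a $K_k$ of $G$ with the same colors, the color at the merged edge being the common color of $wu$ and $wu'$. It is not monochromatic. So $A^{(j)}$ is good, contradicting $A^{(j)}\to K_k$.

**Step 6: size.** We count to make sure that $G$ is small. We have
$$|V(G)|\le 1+n+(s+1)=s^3+s^2+2s+3\le (s+1)^3.$$
By (4) and $q\ln(16q)\ge 1$ we have $s+1\le 9q\ln(16q)$. By (2), $\ln(16q)\le(2k+1)\ln 2<2k$. So $|V(G)|\le (9q\cdot 2k)^3=(18kq)^3=M$. This proves Lemma 4. $\square$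

## 9. Chains of gadgets with terminals at distance four

The graph $G$ cannot yet be attached to an arbitrary pair of edges. Its special edges share the vertex $w$, so it does not fit on two disjoint edges; and on adjacent edges $wu,wu'$ of a graph in which $u\sim u'$, adding the edge $uu'$ could create cliques that were not in $G$. A chain of copies pulls the two ends apart. The *distance* between two edges is the least length of a path from an endpoint of one to an endpoint of the other.

**Lemma 5.** There are good graphs $S^+$ and $S^-$, each with at most $9M$ vertices and two *terminal* edges at distance at least $4$ from each other, such that in every good coloring the terminal edges have equal colors (for $S^+$), respectively different colors (for $S^-$).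

**Proof.** *The chain.* We glue copies so that the second special edge of one is the first special edge of the next. Take copies $G_1,\dots,G_L$ of $G$ with special vertices $w_t,u_t,u_t'$, and identify $w_{t+1}=u_t'$ and $u_{t+1}=w_t$ for $1\le t<L$. Put $z_0=u_1$, $z_1=w_1$ and $z_{t+1}=u_t'$ for $t\ge 1$. Then $u_t=z_{t-1}$, $w_t=z_t$, $u_t'=z_{t+1}$ in $G_t$. The $z$'s are distinct, since $u_t'$ is not one of the two vertices $u_t,w_t$ that $G_t$ shares with the earlier copies. Let $\sigma_t=\{z_t,z_{t+1}\}$ for $0\le t\le L$. These are edges: in $G_t$, $w_tu_t=\sigma_{t-1}$ and $w_tu_t'=\sigma_t$. The graphs $G_1\cup\dots\cup G_t$ and $G_{t+1}\cup\dots\cup G_L$ meet exactly in the edge $\sigma_t$.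

*Colors.* We determine the good colorings of the chain. When two graphs are glued along an edge, a vertex of one outside that edge is not adjacent to a vertex of the other outside it, so every clique lies in one of the two graphs. Hence a coloring of the chain is good if and only if it is good on each copy. By Lemma 4, in a good coloring the colors of $\sigma_{t-1}$ and $\sigma_t$ differ for every $t$, so the colors of $\sigma_0,\sigma_1,\dots,\sigma_L$ alternate. Good colorings exist: color $G_1$ well, then take for each following copy a good coloring, complemented if necessary so as to agree on the shared edge. Take the terminals to be $\sigma_0,\sigma_L$, with $L=8$ for $S^+$ and $L=9$ for $S^-$. Each chain has at most $L|V(G)|\le 9M$ vertices.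

*Distance.* For $1\le t\le L-1$ the set $\sigma_t$ separates $G_1\cup\dots\cup G_t\supseteq\sigma_0$ from $G_{t+1}\cup\dots\cup G_L\supseteq\sigma_L$, so every path from $\sigma_0$ to $\sigma_L$ meets $\sigma_t$; trivially it meets $\sigma_0$ and $\sigma_L$. In particular it meets $\sigma_0,\sigma_2,\sigma_4,\sigma_6,\sigma_8$, which are pairwise disjoint. So it has at least $5$ vertices, that is, length at least $4$. $\square$

## 10. Attaching a chain to two edges that may touch

We shall attach $S^\pm$ to two edges $e,f$ of a graph, and $e,f$ may share a vertex. Then an endpoint of one terminal is merged with an endpoint of the other. A path of length $2$ between those endpoints would collapse to one edge, and a path of length $3$ would close up to a new triangle. Distance at least $4$ excludes both, and the next lemma shows that nothing else goes wrong.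

**Lemma 6.** Let $B$ be a graph, let $e\ne f$ be edges of $B$, possibly sharing a vertex, and let $S$ be one of $S^{\pm}$ with terminals $e_S,f_S$. Form $U$ from the disjoint union of $B$ and $S$ by identifying $e_S$ with $e$ and $f_S$ with $f$. Then $U[V(B)]=B$, and colorings of $U$ correspond exactly to pairs of colorings of $B$ and $S$ that agree on $e$ and $f$. Such a coloring is good if and only if both parts are good.

**Proof.** Let $\varphi:V(S)\to V(U)$ be the natural map. It is injective, except that if $e$ and $f$ share a vertex, then exactly one pair $a\in e_S$, $b\in f_S$ has the same image. Call the vertices of $S$ outside $e_S\cup f_S$ *private*.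

**Step 1: edges.** We check that no edges are lost, merged or added within $B$. Since $a$ and $b$ are at distance at least $4$, they are not adjacent, so no edge of $S$ becomes a loop. Two distinct edges of $S$ with the same image would have to be $xa$ and $xb$ for some $x$; then $e_S$ and $f_S$ would be at distance at most $2$, a contradiction. By the distance condition the only edges of $S$ inside $e_S\cup f_S$ are $e_S$ and $f_S$ themselves, which become $e$ and $f$. Every other edge of $S$ has a private endpoint, so its image is not inside $V(B)$. Hence $U[V(B)]=B$, the edges of $U$ are those of $B$ and of $S$ with only $e_S=e$ and $f_S=f$ identified, and colorings correspond as claimed.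

**Step 2: cliques of $U$.** We show that each clique $Q$ of $U$ is a clique of $B$ or the image of a clique of $S$. If $Q\subseteq V(B)$, it is a clique of $B$. Otherwise $Q$ contains (the image of) a private vertex $x$, and every other vertex of $Q$ is $\varphi(y)$ for some neighbor $y$ of $x$ in $S$. Choose one such $y$ for each. Let $y,y'$ be two of the chosen vertices; we claim that $yy'\in E(S)$.

- If $\varphi(y),\varphi(y')\in V(B)$, then $y,y'\in e_S\cup f_S$, and both are adjacent to $x$. If they were in different terminals, the terminals would be at distance at most $2$. So both lie in the same terminal edge, and being distinct they are its two endpoints; hence $y\sim y'$.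
- Otherwise we may assume that $y$ is private. The edge $\varphi(y)\varphi(y')$ of $U$ is the image of an edge of $S$. As $y$ is the only preimage of $\varphi(y)$, it is an edge $yy''$ with $\varphi(y'')=\varphi(y')$. If $y''\ne y'$, then $\{y',y''\}=\{a,b\}$, and $y'\,x\,y\,y''$ is a walk of length $3$ joining $e_S$ and $f_S$, a contradiction. So $y''=y'$ and $yy'\in E(S)$.

Hence $x$ and the chosen vertices form a clique of $S$ with image $Q$.

**Step 3: goodness.** If both parts are good, then by Step 2 every $K_k$ of $U$ is a $K_k$ of $B$ or the image of a $K_k$ of $S$, with the same colors, so it is not monochromatic. Conversely, let the coloring of $U$ be good. Its restriction to the subgraph $B$ is good. A $K_k$ of $S$ cannot contain both $a$ and $b$, so $\varphi$ maps it injectively to a $K_k$ of $U$ with the same colors; so the coloring of $S$ is good too. $\square$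

## 11. Writing $\chi$ into a graph: proof of Theorem 2

**Step 1: construction.** We tie every edge of $B$ to one reference edge. Fix $e_0\in E(B)$. For each other edge $f$ of $B$, one after another, attach a new copy of $S^+$ on the pair $(e_0,f)$ if $\chi(f)=\chi(e_0)$, and a new copy of $S^-$ otherwise. Each time, Lemma 6 is applied with the current graph in the role of its $B$. By Lemma 6 each graph is induced in the next, so $B$ is induced in the final graph $B^*$. There are $e(B)-1$ attachments, and each adds fewer than $9M$ vertices, which gives the bound on $|V(B^*)|$.

**Step 2: $\chi$ extends.** This shows that $B^*$ is good. Suppose the current graph has a good coloring extending $\chi$. Take a good coloring of the sender about to be attached, complemented if necessary so that its first terminal has color $\chi(e_0)$. By Lemma 5 and the choice of $S^+$ or $S^-$, its second terminal has color $\chi(f)$. The two colorings agree on $e_0$ and $f$, so by Lemma 6 they form a good coloring of the next graph. Starting with $\chi$ on $B$, we reach $B^*$.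

**Step 3: nothing else is possible.** Take any good coloring of $B^*$. By Lemma 6, applied from the last attachment backwards, it is good on every sender. So by Lemma 5 each edge $f$ has the color of $e_0$ if and only if $\chi(f)=\chi(e_0)$. If $e_0$ has color $\chi(e_0)$, the restriction to $B$ is $\chi$; if not, it is the complement of $\chi$. This proves Theorem 2. $\square$

## 12. The bounds of Theorem 1

Section 4 is now unconditional, and it remains to evaluate (3). We have $1+(k-1)^2\le k^2$, $\binom{(k-1)^2}{2}\le\frac12k^4$ and $M=18^3k^3q^3=5832\,k^3q^3$. So
$$S(K_k)\le k^2+\tfrac92\,k^4\cdot 5832\,k^3q^3=k^2+26244\,k^7q^3\le 3\cdot10^4\,k^7q^3 .$$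
By (2), $q^3\le 2^{6k-9}$, and $3\cdot 10^4/2^9<60$, so this is at most $60\,k^7\,2^{6k}$. The lower bounds are the known inequality $S(K_k)\ge R(K_k)$ and Erdős's bound $R(K_k)\ge 2^{k/2}$. This proves the chain of inequalities in Theorem 1, and $S(K_k)=2^{\Theta(k)}$ follows; more precisely,
$$\frac12\le\liminf_{k\to\infty}\frac{\log_2S(K_k)}{k}\le\limsup_{k\to\infty}\frac{\log_2S(K_k)}{k}\le 6 .$$
Since $q=R(k-1,k)\le R(K_k)$, and since $3\cdot10^4k^7=R(K_k)^{o(1)}$ because $R(K_k)\ge 2^{k/2}$, we also get
$$R(K_k)\le S(K_k)\le R(K_k)^{3+o(1)} .$$
Finally, for any $c>0$ we have $60\,k^7\,2^{6k}<2^{ck^2}$ for all large $k$, so no constant $c$ as in the conjecture exists, and the conjecture is false. $\blacksquare$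

The argument does not determine the optimal exponent; in particular it does not decide whether $S(K_k)=R(K_k)^{1+o(1)}$.
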